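\title{A Martin-L\"of random density-one point\\ that is not Oberwolfach random}

\begin{abstract}
We construct a real that is Martin-L\"of random and a density-one point for effectively closed classes, but is not Oberwolfach random. The real is moreover a Lebesgue point of every integrable lower semicomputable function, and every effectively closed class of positive measure contains a Martin-L\"of random density-one point that is not Oberwolfach random. The Oberwolfach test is built against a single integrable function that dominates all requirements. Several families of candidate points, placed in disjoint regions, share the same movement of the left-c.e.\ real of the test; the function has to add mass near each family separately, and its finite integral does not suffice to push the real out of the unit interval.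
\end{abstract}

\section{The question and the results}\label{sec:intro}

We identify infinite binary sequences with reals in $[0,1]$ via binary expansion, and $\lambda$ is Lebesgue measure. For a binary string $\sigma$ we write $|\sigma|$ for its length and $\sigma\preceq\tau$ if $\sigma$ is a prefix of $\tau$; the prefix of length $n$ of the expansion of $\alpha$ is $\alpha\upharpoonright n$. A class is $\Sigma^0_1$ (effectively open) if it is the union of a computably enumerable (c.e.) family of basic open sets, and $\Pi^0_1$ (effectively closed) if its complement is $\Sigma^0_1$. A family of $\Sigma^0_1$ classes is \emph{uniform} if one algorithm enumerates all of them from their indices. Basic open sets may be taken to be cylinders in Cantor space or rational open intervals in $[0,1]$; Section~\ref{sec:reals} shows that the choice does not matter here.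

A \emph{Martin-L\"of (ML) test} is a uniformly $\Sigma^0_1$ sequence $(U_n)$ with $\lambda(U_n)\le 2^{-n}$. It \emph{captures} the points of $\bigcap_nU_n$, and a point is \emph{ML random} if no ML test captures it.

\begin{definition}
For a measurable $\mathcal P\subseteq[0,1]$ and $z\in[0,1]$, the \emph{lower density} of $\mathcal P$ at $z$ is
\[
\underline\rho(\mathcal P\mid z)=\liminf_{\gamma\to0^+}\Big\{\frac{\lambda(\mathcal P\cap I)}{|I|}: I\text{ a closed interval},\ z\in I,\ 0<|I|<\gamma\Big\}.
\]
A real $z$ is a \emph{density-one point} if $\underline\rho(\mathcal P\mid z)=1$ for every $\Pi^0_1$ class $\mathcal P$ with $z\in\mathcal P$.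
\end{definition}

By the Lebesgue density theorem, almost every point of a measurable set has density one in it. There are countably many $\Pi^0_1$ classes, so almost every real is a density-one point, and one can ask how random a real must be for the density theorem to hold at it.

A real is \emph{left-c.e.} if it is the limit of a computable nondecreasing sequence of rationals.

\begin{definition}
An \emph{Oberwolfach test} is a pair $\langle(\mathcal G_\sigma)_{\sigma\in2^{<\omega}},\alpha\rangle$, where $\alpha$ is a left-c.e.\ real and $(\mathcal G_\sigma)$ is a uniformly $\Sigma^0_1$ family indexed by binary strings such that $\lambda(\mathcal G_\sigma)\le2^{-|\sigma|}$ for every $\sigma$, and $\sigma\preceq\tau$ implies $\mathcal G_\tau\subseteq\mathcal G_\sigma$. A point $Z$ \emph{fails} the test if $Z\in\bigcap_n\mathcal G_{\alpha\upharpoonright n}$ and \emph{passes} it otherwise. It is \emph{Oberwolfach random} if it passes every Oberwolfach test.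
\end{definition}

An Oberwolfach test is an ML test that may change its mind. If $\alpha=\lim_s\alpha_s$, then at stage $s$ the $n$-th component is believed to be $\mathcal G_{\alpha_s\upharpoonright n}$, and a new version is started whenever $\alpha_s$ crosses a multiple of $2^{-n}$. A change of the $n$-th component therefore corresponds to a piece of length $2^{-n}$ of the room in which $\alpha$ can move, and all components draw on the same room. If $\alpha$ is computable, $(\mathcal G_{\alpha\upharpoonright n})_n$ is an ML test. Conversely, an ML test $(U_n)$ gives the Oberwolfach test with $\mathcal G_\sigma=\bigcup_{m>|\sigma|}U_m$ and any left-c.e.\ $\alpha$, and every point captured by $(U_n)$ fails it; so every Oberwolfach random point is ML random. It is also known that every Oberwolfach random point is a density-one point. We do not use this fact in the proofs, but it gives the context of the following question, posed in \cite{coherent}.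

\begin{quote}
Is there a density-one ML random point that is not Oberwolfach random?
\end{quote}

Without ML randomness the question would have a trivial answer. The boundary of a closed set is nowhere dense, so by the Baire category theorem there is $z\in(0,1)$ that lies on the boundary of no $\Pi^0_1$ class and is captured by the ML test whose $n$-th member is the dense union of the intervals of radius $2^{-n-i-2}$ around the $i$-th rational. Such a $z$ is interior to every $\Pi^0_1$ class containing it, hence is a density-one point, and it is not ML random. We show that the answer is also positive for ML random points.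

\begin{theorem}\label{thm:A}
There is $z\in[0,1]$ that is ML random, is a density-one point, and fails an Oberwolfach test.
\end{theorem}

Together with the known implication, Theorem~\ref{thm:A} says that the Oberwolfach random points form a proper subclass of the ML random density-one points. The construction gives more. A function $h:[0,1]\to[0,\infty]$ is \emph{lower semicomputable} if the classes $\{h>q\}$ are uniformly $\Sigma^0_1$ in the rational $q$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] The point $z$ of Theorem~\ref{thm:A} can be chosen so that, moreover, for every integrable lower semicomputable $h:[0,1]\to[0,\infty]$ we have $h(z)<\infty$ and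
\[
\frac1{|I|}\int_I|h-h(z)|\to0\qquad\text{as }|I|\to0,\ z\in I.
\]
\item[(ii)] Every $\Pi^0_1$ class of positive measure contains a point as in Theorem~\ref{thm:A}.
\end{enumerate}
\end{theorem}

Section~\ref{sec:idea} explains the idea by a count of prices. Section~\ref{sec:prelim} reduces all requirements on $z$ to one function $f$. The construction is in Section~\ref{sec:construction}, and Section~\ref{sec:payment} proves that it never runs out of room. Sections \ref{sec:point} and~\ref{sec:averages} define the test and the point and prove Theorems \ref{thm:A} and~\ref{thm:B}(i); Section~\ref{sec:positive} derives Theorem~\ref{thm:B}(ii).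

\section{The price of moving \texorpdfstring{$\alpha$}{alpha}}\label{sec:idea}

This section is informal, and the proofs do not depend on it. Put $w(\sigma)=2^{-|\sigma|}$.

We build the test: we control $\alpha$ and the classes $\mathcal G_\sigma$. While $\alpha_s$ extends $\sigma$, we call $\sigma$ a \emph{window} and keep candidates for $z$ in $\mathcal G_\sigma$, in small intervals of total measure at most $w(\sigma)$. The candidates are threatened by an \emph{opponent}, an increasing computable sequence of step functions $f_s$ with limit $f$ and $\int f\le2$, which combines all integrable lower semicomputable functions and a universal ML test. Lemma~\ref{lem:criterion} below shows that $z$ has all the required properties if the mass that the opponent adds after a late stage has small average on small intervals around $z$. So a family of candidates has a \emph{tolerance} $\delta$, it dies when the opponent has added mass of average more than $\delta$ near each candidate, and the tolerances of the families containing $z$ must tend to $0$. When the candidates of $\sigma$ are dead, we move $\alpha$ to the right, out of the window $\sigma$, and start again. We lose if $\alpha$ has to leave $[0,1]$.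

Suppose that each window of length $n$ holds one family, of tolerance $\delta$. The family occupies a set $G$ of measure at most $2^{-n}$, and adding $2\delta\cdot1_G$ kills it at a cost of at most $2\delta\,2^{-n}$. Doing this for all $2^n$ windows of length $n$ costs at most $2\delta$. As soon as $\delta$ is small, the opponent can afford to push $\alpha$ out of $[0,1]$. This count suggests that the answer to the question is no: the measure bound on $\mathcal G_\sigma$ and the requirement $\delta\to0$ seem to force the price of moving $\alpha$ to zero.

The count assumes one tolerance per window. We let a window carry a list of families, called \emph{nodes}, of different \emph{levels}, and we leave the window only when \emph{all} its nodes are dead. A node of level $k$ in the window $\sigma$ has tolerance $\delta_k$ and occupies measure $\varepsilon_kw(\sigma)$, so killing it costs about $\delta_k\varepsilon_kw(\sigma)$. The parameters are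
\begin{equation}\label{eq:param}
r_k=4^{1-k}\ (k\ge0),\qquad \varepsilon_k=2^{-k-2}\ (k\ge1),\qquad \delta_k=2^{9-k}\ (k\ge0).
\end{equation}
They satisfy
\begin{equation}\label{eq:param2}
4r_{k+1}=r_k,\qquad \delta_k\varepsilon_k=2^{7-2k}=32r_k\ (k\ge1),\qquad \sum_{k\ge1}4\varepsilon_k=1,\qquad \delta_k\downarrow0 .
\end{equation}
The factor $32$ absorbs losses, and in this section we pretend that a node of level $k$ in $\sigma$ has \emph{price} exactly $r_kw(\sigma)$. When we pass from a window to a longer one inside it, the first living node, of level $k$ say, is replaced by four nodes of level $k+1$ in disjoint regions, and every other living node is copied at its own level. The empty window holds one node of level $0$. If the opponent does nothing, the lists at depth $0,1,2,3$ are as follows.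
\[
\begin{array}{l|c|c}
\text{levels in the list of }\sigma&\text{total price}/w(\sigma)&\text{total measure}/w(\sigma)\\\hline
0&4&1\\
1111&4\cdot1=4&\frac48=\frac12\\[2pt]
2222\,111&4\cdot\frac14+3=4&\frac4{16}+\frac38=\frac58\\[2pt]
3333\,222\,111&4\cdot\frac1{16}+3\cdot\frac14+3=4&\frac4{32}+\frac3{16}+\frac38=\frac{11}{16}
\end{array}
\]
The price stays at $4w(\sigma)$ because $4r_{k+1}=r_k$, the measure stays below $w(\sigma)$ because each level occurs at most four times, and the first node has smaller and smaller tolerance. The nodes of low level carry most of the price; the nodes of high level contain the current candidate.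

Consider what the opponent can do in a window $\sigma$ with list $2222\,111$. It can kill all seven nodes, for $4w(\sigma)$. It can kill the four cheap nodes of level $2$, for $w(\sigma)$. Then $\alpha$ does not move, the first node of level $1$ is expanded, and the windows inside $\sigma$ have list $2222\,11$, of price $3$ per unit of length; to drive $\alpha$ through all of them costs $3w(\sigma)$, and the total is again $4w(\sigma)$. It can kill the three nodes of level $1$, for $3w(\sigma)$; the inner windows then have list $3333\,222$, of price $1$ per unit, with the same total. In every case, pushing $\alpha$ through $[0,1]$ costs $4$, and the opponent has $2$. So some nested sequence of windows is never left, and in it the rule of expanding the first living node drives the level to infinity along one path of nodes.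

Each part of the rule is needed for this count. If the nodes that are not expanded were dropped, the price per unit of length at depth $d\ge1$ would be $4r_d\to0$. If all nodes were expanded, the measure per unit of length at depth $d$ would be $4^d\varepsilon_d\to\infty$. If a node were replaced by one node of the next level at the same price, $\delta_k\varepsilon_k$ would be constant, which is incompatible with $\delta_k\to0$ and $\varepsilon_k\le1$.

One move of the opponent is missing from the count. A node lives inside a small interval belonging to its parent, and the opponent may ruin that interval, which makes the node useless without paying its price. The parent has finitely many such intervals, so this happens boundedly often, and we make the inner windows so short that the loss is negligible.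

\section{Intervals, coverings and the opponent}\label{sec:prelim}

\subsection{Reals and sequences}\label{sec:reals}

From now on, an \emph{interval} is closed, nondegenerate and contained in $[0,1]$. Intervals are \emph{non-overlapping} if their interiors are disjoint. For a string $\rho$, let $[\rho]=[0.\rho,\,0.\rho+w(\rho)]$ be the closed \emph{dyadic interval} of reals having an expansion that extends $\rho$. Let $D$ be the set of dyadic rationals in $[0,1]$. The map $X\mapsto0.X$ preserves measure and is a bijection between the sequences that are not eventually constant and $[0,1]\setminus D$. For $x\notin D$ we have $x\in[\rho]$ if and only if $x\in\operatorname{int}[\rho]$, if and only if the expansion of $x$ extends $\rho$.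

For a c.e.\ set $W$ of strings put $U_W=\bigcup_{\rho\in W}[\rho]$. In both settings, the $\Sigma^0_1$ classes and the sets $U_W$ are the same off $D$, uniformly. In Cantor space this is the definition. In $[0,1]$, the set $U_W$ agrees off $D$ with the $\Sigma^0_1$ class $\bigcup_{\rho\in W}\operatorname{int}[\rho]$; and a $\Sigma^0_1$ class $G$ equals $U_W$ for $W=\{\rho:[\rho]\subseteq G\}$, which is c.e.\ because, by compactness, $[\rho]\subseteq G$ holds if and only if finitely many enumerated intervals cover $[\rho]$. Since $D$ is null and short intervals around a point of $(0,1)$ lie in $[0,1]$, we obtain for $z\notin D$: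
\begin{equation}\label{eq:density}
\begin{array}{c}
z\text{ is a density-one point if and only if, for every c.e.\ }W\text{ with }z\notin U_W,\\[2pt]
\lambda(U_W\cap I)/|I|\to0\text{ as }|I|\to0,\ z\in I.
\end{array}
\end{equation}

For an interval $K$, let $K^{\mathrm{mid}}$ be its closed middle half. A point of $K^{\mathrm{mid}}$ is at distance at least $|K|/4$ from every point outside $K$, so
\begin{equation}\label{eq:mid}
\text{if } I\cap K^{\mathrm{mid}}\ne\emptyset\text{ and }I\not\subseteq K,\text{ then }|I|\ge|K|/4 .
\end{equation}

\subsection{A covering lemma}

\begin{lemma}\label{lem:cover}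
\begin{enumerate}
\item[(a)] Every finite family of intervals contains pairwise disjoint members $I_1,\dots,I_N$ such that each member $I$ of the family meets some $I_j$ with $|I_j|\ge|I|$.
\item[(b)] (Hardy--Littlewood weak-type inequality.) Let $R$ be an interval, $g\ge0$ integrable on $R$, $c>0$, and let $E$ be the union of all intervals $I\subseteq R$ with $\int_Ig>c|I|$. Then $\lambda(E)\le\frac3c\int_Rg$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Go through the family in order of decreasing length and keep an interval if it is disjoint from all intervals kept so far. A discarded interval meets one that was kept earlier, hence is at least as long.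

(b) Let $O$ be the union of the interiors of the intervals defining $E$. A point of $E\setminus O$ is an endpoint of a component of the open set $O$, so $E\setminus O$ is countable. Let $C\subseteq O$ be compact, cover it by finitely many of these intervals, and apply (a). Each interval of the cover lies in the concentric triple of some $I_j$, so $\lambda(C)\le3\sum_j|I_j|\le\frac3c\sum_j\int_{I_j}g\le\frac3c\int_Rg$. Take the supremum over $C$.
\end{proof}

\subsection{The opponent}

There is a universal ML test, one that captures every point that is not ML random. Its $16$-th member gives a c.e.\ set $W_*$ of strings such that every sequence that is not ML random has a prefix in $W_*$, and $V=U_{W_*}$ has $\lambda(V)\le2^{-16}$. Let $V_s$ be the union of the finitely many $[\rho]$ with $\rho$ enumerated into $W_*$ by stage $s$, with $V_0=\emptyset$.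

Next we list all lower semicomputable functions of integral at most $1$. Let $P_e$ be the $e$-th c.e.\ set of pairs $(q,\rho)$, with $q\ge0$ rational and $\rho$ a string, and let $P_{e,s}$ be the finite part enumerated by stage $s$, with $P_{e,0}=\emptyset$. Let $g_{e,s}$ be the maximum of $0$ and the functions $q1_{[\rho]}$, $(q,\rho)\in P_{e,s}$. Let $h_{e,s}=g_{e,s'}$ for the largest $s'\le s$ with $\int g_{e,s'}\le1$, and $h_e=\sup_sh_{e,s}$. The $h_{e,s}$ are uniformly computable step functions with rational values and breakpoints in $D$; they are nondecreasing in $s$, $h_{e,0}=0$, and $\int h_e\le1$ by monotone convergence. The list has two properties.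
\begin{enumerate}
\item[(H1)] Every lower semicomputable $h$ with $\int h\le1$ equals some $h_e$ off $D$. Indeed, let $P_e$ be the set of pairs with $[\rho]\subseteq\{h>q\}$, which is c.e.\ by the compactness argument of Section~\ref{sec:reals}. Then $g_{e,s}\le h$, so $h_{e,s}=g_{e,s}$ and $h_e\le h$; and if $h(x)>q\ge0$, a short $[\rho]\ni x$ lies in the open set $\{h>q\}$, so $h_e(x)\ge q$.
\item[(H2)] For every c.e.\ $W$ there is $e$ with $h_e=1_{U_W}$: take $P_e=\{(1,\rho):\rho\in W\}$.
\end{enumerate}
The opponent is
\[
f_s=2^{16}\,1_{V_s}+\sum_{e<s}2^{-e-1}h_{e,s},\qquad f=f_\infty=\sup_sf_s .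
\]
Then $f_0=0$, $f_s$ is nondecreasing in $s$, and $\int f\le1+1=2$. For stages $s\le t\le\infty$ with $s$ finite, let
\[
\Delta_s^t(I)=\int_I(f_t-f_s)
\]
be the mass added to $I$ between $s$ and $t$. It is nonnegative, additive over non-overlapping intervals, nondecreasing in $I$ and in $t$, satisfies $\Delta_s^t+\Delta_t^u=\Delta_s^u$, and $\Delta_s^\infty(I)=\sup_t\Delta_s^t(I)$. Lower semicomputability enters the proof through this monotonicity: added mass is never withdrawn, so damage is permanent and payments made at different times add up. Integrability enters through the bound $\Delta_0^\infty([0,1])\le2$.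

The next lemma says what we must achieve at $z$. On an interval $I\ni z$ we compare $h_e$ with an approximation $h_{e,s}$ that is already constant on $I$; the error is controlled by the mass added to $I$ after stage $s$.

\begin{lemma}\label{lem:criterion}
Let $z\in[0,1]\setminus(D\cup V)$. Suppose that to each interval $I\ni z$ a stage $s(I)$ is assigned such that
\begin{enumerate}
\item[(a)] $s(I)\to\infty$ as $|I|\to0$;
\item[(b)] for every $e<s(I)$, $h_{e,s(I)}=h_{e,s(I)}(z)$ almost everywhere on $I$;
\item[(c)] $\Delta_{s(I)}^\infty(I)/|I|\to0$ as $|I|\to0$.
\end{enumerate}
Then $z$ is ML random, is a density-one point, and has the property in Theorem~\ref{thm:B}(i).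
\end{lemma}

\begin{proof}
As $z\notin D\cup V$, the expansion of $z$ is unique and has no prefix in $W_*$, so $z$ is ML random.

Fix $e$. Let $W_n$ be the set of $\rho$ such that a pair $(q,\rho)$ with $q>2^n$ is used in some $h_{e,s}$. The $W_n$ are uniformly c.e., $U_{W_n}=\{h_e>2^n\}$, and $\lambda(U_{W_n})\le2^{-n}\int h_e\le2^{-n}$. This is an ML test, so $h_e(z)<\infty$. Let $I\ni z$ be so short that $s=s(I)>e$, and put $c=h_{e,s}(z)$. For $t\ge s$ we have $f_t-f_s\ge2^{-e-1}(h_{e,t}-h_{e,s})$, since all other terms of $f_t-f_s$ are nonnegative. Letting $t\to\infty$ and using (b), we get $0\le h_e-c\le2^{e+1}(f-f_s)$ almost everywhere on $I$. Hence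
\begin{equation}\label{eq:lebesgue}
\frac1{|I|}\int_I|h_e-h_e(z)|\le2^{e+1}\frac{\Delta_{s(I)}^\infty(I)}{|I|}+\big(h_e(z)-h_{e,s(I)}(z)\big)\longrightarrow0
\end{equation}
as $|I|\to0$, by (c), (a) and $h_{e,s}(z)\uparrow h_e(z)<\infty$.

If $h$ is lower semicomputable and integrable, take an integer $N\ge\max(1,\int h)$. By (H1), $h/N$ agrees with some $h_e$ off $D$, in particular at $z$ and almost everywhere, so $h(z)<\infty$ and \eqref{eq:lebesgue} gives the property in Theorem~\ref{thm:B}(i). If $W$ is c.e.\ and $z\notin U_W$, take $e$ as in (H2). Then $h_e(z)=0$, and the left side of \eqref{eq:lebesgue} is $\lambda(U_W\cap I)/|I|$. By \eqref{eq:density}, $z$ is a density-one point.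
\end{proof}

\section{The construction}\label{sec:construction}

\subsection{Windows, nodes and grains}

A \emph{window} is a string $\sigma$ that is opened at a stage $s(\sigma)$ and may be closed later. It carries a finite ordered list $L(\sigma)$ of nodes, fixed when it is opened. A \emph{node} $\nu\in L(\sigma)$ has a \emph{level} $k(\nu)\ge0$, a birth stage $s(\nu)=s(\sigma)$, a \emph{region} $R(\nu)$, which is a dyadic interval, and finitely many non-overlapping dyadic intervals contained in $R(\nu)$, its \emph{grains}. A grain is always regarded together with the node it belongs to. Every node other than the root node $\nu_0$ has a \emph{parent} $\pi(\nu)$ and a \emph{host} $H(\nu)$, which is a grain of $\pi(\nu)$ with $R(\nu)\subseteq H(\nu)$. We call $\nu$ a \emph{child} of $\pi(\nu)$; ancestors and descendants are defined from the parent relation, and a node counts as its own ancestor and descendant. The \emph{chain} of $\nu$ is the finite sequence $H(\nu),H(\pi(\nu)),\dots$ of hosts of its ancestors other than $\nu_0$.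

Condition (c) of Lemma~\ref{lem:criterion} concerns all intervals around $z$. A grain $Q$ of a node with region $R$ is made responsible for the scales between its own and that of $R$; shorter intervals are left to the grains inside $Q$, and by \eqref{eq:mid} the handover takes place at length $|Q|/4$. For intervals $Q\subseteq R$, a \emph{probe of $Q$ in $R$} is an interval $I\subseteq R$ with $I\cap Q\ne\emptyset$ and $|I|\ge|Q|/4$. In particular $Q$ is a probe of itself.

\begin{definition}
Let $\nu$ be a node and $s\ge s(\nu)$. A grain $K$ of $\nu$ is \emph{broken} at stage $s$ if some probe $I$ of $K$ in $R(\nu)$ has $\Delta_{s(\nu)}^s(I)>\delta_{k(\nu)}|I|$. At stage $s$, the node $\nu$ is \emph{valid} if no grain of its chain is broken, \emph{exhausted} if all its own grains are broken, \emph{live} if it is valid and not exhausted, and \emph{dead} otherwise.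
\end{definition}

The root node $\nu_0$ has level $0$, birth stage $0$, region $[0,1]$ and the single grain $[0,1]$.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Given dyadic intervals $Q\subseteq R$, stages $s\le t<\infty$ and a rational $c$, it is decidable whether some probe $I$ of $Q$ in $R$ has $\Delta_s^t(I)>c|I|$. In particular, being broken, valid, exhausted or live at a stage is decidable.
\item[(b)] A broken grain stays broken; an invalid, exhausted or dead node stays so.
\item[(c)] If a node is valid at stage $s$, all its proper ancestors are live at stage $s$.
\item[(d)] The root node is live at all stages.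
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $R=[u,v]$ and $Q=[p,q]$. The probes $[a,b]$ are given by $u\le a\le q$, $p\le b\le v$, $b-a\ge(q-p)/4$, a compact polygon with rational vertices. The lines on which $a$ or $b$ is a breakpoint of $f_t-f_s$ cut it into finitely many rational polygons, on each of which the continuous function $\Delta_s^t([a,b])-c(b-a)$ is affine with rational coefficients. Its maximum is attained at one of finitely many vertices and can be computed exactly.

(b) $\Delta_{s(\nu)}^s(I)$ is nondecreasing in $s$.

(c) The chain of $\nu$ contains the chain of a proper ancestor $\mu$ and one grain of $\mu$. If none of these is broken, $\mu$ is valid and not exhausted.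

(d) The chain of $\nu_0$ is empty. A probe $I$ of $[0,1]$ has $|I|\ge\frac14$, so $\Delta_0^s(I)\le2<128\le\delta_0|I|$.
\end{proof}

\subsection{The stages}

At the end of each stage the open windows form a \emph{stack} $\emptyset=\sigma_0\prec\sigma_1\prec\dots\prec\sigma_d$, and $\sigma_i$ has \emph{depth} $i$. When a window $\sigma$ of depth $d$ is opened, let $m(\sigma)$ be the largest number of grains of a node in $L(\sigma)$, and let $n(\sigma)>|\sigma|$ be least such that
\begin{equation}\label{eq:n}
2^{-n(\sigma)}\le\tfrac1{32}\min\{|K|:K\text{ a grain of a node in }L(\sigma)\},\qquad m(\sigma)\,2^{-n(\sigma)}\le2^{-d-2}w(\sigma).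
\end{equation}
The \emph{subwindows} of $\sigma$ are the strings of length $n(\sigma)$ extending $\sigma$, ordered from left to right; $\sigma$ is their \emph{parent window}. The first inequality leaves enough room inside every grain for the grains of a child (Lemma~\ref{lem:grains}). The second makes the loss described at the end of Section~\ref{sec:idea} small (Lemma~\ref{lem:payment}).

\medskip\noindent\textbf{Stage $0$.} Open the window $\emptyset$ with $L(\emptyset)=(\nu_0)$, and put $\alpha_0=0$.

\medskip\noindent\textbf{Stage $s>0$.} Let the stack be $\sigma_0\prec\dots\prec\sigma_d$. We close some windows, possibly none, and open exactly one.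

\smallskip\noindent\emph{Closing.} If every $L(\sigma_i)$ has a live node at stage $s$, close nothing, let $\sigma=\sigma_d$, and let $\sigma'$ be the leftmost subwindow of $\sigma$. Otherwise take the least $i$ such that $L(\sigma_i)$ has no live node, close $\sigma_i,\dots,\sigma_d$, and let $\tau=\sigma_i$. While $\tau$ is the rightmost subwindow of its parent window, close the parent window as well, say that it is \emph{consumed}, and let $\tau$ be that parent window. Then let $\sigma$ be the parent window of $\tau$ and $\sigma'$ the subwindow of $\sigma$ immediately to the right of $\tau$. This makes sense as long as the root window $\emptyset$ is not closed, and Corollary~\ref{cor:root} shows that it never is. In both cases $L(\sigma)$ has a live node at stage $s$, in the second case by the minimality of $i$.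

\smallskip\noindent\emph{Opening $\sigma'$.} Put $\sigma'$ on the stack on top of $\sigma$. Every live node $\nu\in L(\sigma)$ receives children in $L(\sigma')$, whose host is the first unbroken grain $K$ of $\nu$ from the left (Figure~\ref{fig:host}).
\begin{itemize}
\item The first live node $\nu$ of $L(\sigma)$ is \emph{expanded}. Split $K^{\mathrm{mid}}$ into four dyadic intervals $B_1,\dots,B_4$ of length $|K|/8$. The list $L(\sigma')$ starts with four children of $\nu$ of level $k(\nu)+1$ and regions $B_1,\dots,B_4$.
\item Every other live node $\nu$ is \emph{copied}: it has one child, of level $k(\nu)$ and region $K$. The copies follow in the order of $L(\sigma)$.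
\end{itemize}

\smallskip\noindent\emph{Grains.} Consider a new node of level $k'$, parent $\nu$, host $K$ and region $R$. Search for non-overlapping dyadic intervals $Q\subseteq R^{\mathrm{mid}}$ of a common length and of total measure exactly $\varepsilon_{k'}w(\sigma')$, each satisfying
\begin{enumerate}
\item[(G1)] $h_{e,s}$ is constant on $\operatorname{int}Q$ for every $e<s$;
\item[(G2)] $\operatorname{int}Q\cap V_s=\emptyset$;
\item[(G3)] $\Delta_{s(\nu)}^s(I)\le2^{10}\delta_{k(\nu)}|I|$ for every probe $I$ of $Q$ in $R$.
\end{enumerate}
The first family found gives the grains of the new node. The conditions are decidable, (G3) by Lemma~\ref{lem:basic}(a). Condition (G1) serves hypothesis (b) of Lemma~\ref{lem:criterion}, and (G2) keeps $z$ out of $V$. The role of (G3) is the following. An unbroken host $K$ controls the mass added since the birth of $\nu$ only on intervals of length at least $|K|/4$. Inside $K$ this mass may be concentrated, and the new grains, which measure damage only from stage $s$ on, must avoid the places where it is.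

\smallskip\noindent\emph{The real.} Put $\alpha_s=0.\sigma'$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.6cm,y=0.9cm]
\draw (0,2)--(16,2);
\draw (0,1.8)--(0,2.2) (16,1.8)--(16,2.2);
\foreach \x in {4,6,8,10,12} \draw (\x,1.85)--(\x,2.15);
\foreach \x/\n in {5/1,7/2,9/3,11/4} {
  \node[above] at (\x,2.15) {$B_{\n}$};
  \draw[line width=3pt] (\x-0.5,2)--(\x-0.25,2) (\x+0.1,2)--(\x+0.35,2);}
\node[left] at (-0.2,2) {expansion};
\draw (0,1)--(16,1);
\draw (0,0.8)--(0,1.2) (16,0.8)--(16,1.2);
\draw[line width=3pt] (4.5,1)--(5,1) (6.5,1)--(7,1) (9,1)--(9.5,1) (10.5,1)--(11,1);
\node[left] at (-0.2,1) {copy};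
\draw[dotted] (4,0.3)--(4,1.85) (12,0.3)--(12,1.85);
\draw[<->] (4,0.4)--(12,0.4) node[midway,below] {$K^{\mathrm{mid}}$};
\draw[<->] (0,-0.4)--(16,-0.4) node[midway,below] {$K$};
\end{tikzpicture}
\caption{The two ways of placing children in a host grain $K$; new grains are drawn thick. An expansion creates four children of the next level, with regions $B_1,\dots,B_4$ partitioning $K^{\mathrm{mid}}$ and grains in $B_i^{\mathrm{mid}}$. A copy is one child of the same level, with region $K$ and grains in $K^{\mathrm{mid}}$.}
\label{fig:host}
\end{figure}

\begin{example}
For the root window, \eqref{eq:n} asks for $2^{-n}\le\frac1{32}$ and $2^{-n}\le\frac14$, so $n(\emptyset)=5$. Stage $1$ opens $00000$. The root node is expanded into four nodes of level $1$ with regions $[\frac28,\frac38],[\frac38,\frac48],[\frac48,\frac58],[\frac58,\frac68]$, and the grains of each have total measure $\varepsilon_12^{-5}=2^{-8}$. The root node is the only node of $L(\emptyset)$, so it is expanded in each of the at most $32$ windows of depth $1$ that are opened, always with these four regions and with newly chosen grains.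
\end{example}

\subsection{The grains exist}

\begin{lemma}\label{lem:grains}
At each stage $s>0$, every new node has a family of grains as required.
\end{lemma}

\begin{proof}
Let $k',\nu,K,R$ be as above, $g=f_s-f_{s(\nu)}$ and $\delta=\delta_{k(\nu)}\le2^9$. We bound the parts of $R$ that (G3) and (G2) exclude. The host $K$ is unbroken at stage $s$ and is a probe of itself in $R(\nu)$, so $\int_Kg\le\delta|K|$. As $R\subseteq K$ and $|R|\ge|K|/8$, we get $\int_Rg\le8\delta|R|$.

Let $E$ be the union of all intervals $I\subseteq R$ with $\int_Ig>2^7\delta|I|$. By Lemma~\ref{lem:cover}(b),
\[
\lambda(E)\le\frac3{2^7\delta}\,8\delta|R|=\frac3{16}|R| .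
\]
The interior of $K$ is disjoint from $V_{s(\nu)}$, by (G2) for the grains of $\nu$, or because $V_0=\emptyset$ if $\nu=\nu_0$. Hence $g\ge2^{16}1_{V_s}$ on $\operatorname{int}K$, and $\lambda(V_s\cap R)\le2^{-16}\cdot8\delta|R|\le\frac1{16}|R|$. This is where the weight $2^{16}$ is used. Altogether
\[
\lambda\big(R^{\mathrm{mid}}\setminus(E\cup V_s)\big)\ge\Big(\frac12-\frac3{16}-\frac1{16}\Big)|R|=\frac14|R| .
\]

Divide $[0,1]$ into dyadic cells of a common length at most $\varepsilon_{k'}w(\sigma')$, so short that the endpoints of $R^{\mathrm{mid}}$ and the endpoints of all intervals $[\rho]$ used in $V_s$ and in the $h_{e,s}$, $e<s$, are endpoints of cells. Call a cell $Q\subseteq R^{\mathrm{mid}}$ \emph{good} if it contains a point $x\notin E\cup V_s$. The good cells cover $R^{\mathrm{mid}}\setminus(E\cup V_s)$, so by \eqref{eq:n} their total measure is at least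
\[
|R|/4\ge|K|/32\ge2^{-n(\sigma)}=w(\sigma')\ge\varepsilon_{k'}w(\sigma').
\]
The number $\varepsilon_{k'}w(\sigma')$ is a power of $2$, hence an integer multiple of the cell length, so we can select good cells of exactly this total measure. Every cell satisfies (G1). The set $V_s$ is a union of cells, so a cell whose interior meets $V_s$ is contained in $V_s$ and is not good; this gives (G2). For (G3), let $I$ be a probe of a good cell $Q\ni x$ in $R$, and let $I'$ be the smallest interval containing $I$ and $x$. Then $I'\subseteq R$ and $|I'|\le|I|+|Q|\le5|I|$. Since $x\in I'$ and $x\notin E$,
\[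
\int_Ig\le\int_{I'}g\le2^7\delta|I'|\le5\cdot2^7\delta|I|\le2^{10}\delta|I| .\qedhere
\]
\end{proof}

\subsection{Bookkeeping}

\begin{lemma}\label{lem:book}
\begin{enumerate}
\item[(a)] The sequence $(\alpha_s)$ is computable and nondecreasing.
\item[(b)] Levels are nonincreasing along each list, level $0$ occurs only in $L(\emptyset)$, and each level $k\ge1$ occurs at most four times in a list. The grains of all nodes of $L(\sigma)$ have total measure at most $w(\sigma)$.
\item[(c)] If $\mu$ precedes $\mu'$ in $L(\sigma')$, then $\pi(\mu)$ precedes or equals $\pi(\mu')$ in the list of the parent window.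
\item[(d)] If a window $\sigma$ is not closed at stage $s(\sigma)+1$, its leftmost subwindow is opened then. If a subwindow of $\sigma$ is closed at a stage at which $\sigma$ is not closed, the next subwindow of $\sigma$ is opened at the same stage.
\item[(e)] No string is opened twice. If $\sigma\prec\sigma''$ are opened windows, then $\sigma$ is an ancestor of $\sigma''$ in the tree of windows given by the parent relation, and every grain of a node of $L(\sigma'')$ lies in a grain of a node of $L(\sigma)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All steps are effective by Lemmas \ref{lem:basic}(a) and~\ref{lem:grains}. The top window $\sigma_d$ at the beginning of stage $s$ was opened at stage $s-1$, so $\alpha_{s-1}=0.\sigma_d$. If nothing is closed, $\sigma'=\sigma_d0\cdots0$ and $\alpha_s=\alpha_{s-1}$. Otherwise $\tau\preceq\sigma_d$ and $\alpha_s=0.\tau+w(\tau)>0.\sigma_d$.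

(b) Argue by induction along the parent relation. The first live node of $L(\sigma)$ has the largest level $k$ among the live nodes. So $L(\sigma')$ consists of four nodes of level $k+1$ followed by copies of nodes of level at most $k$, in their old order and with no larger multiplicity. The root node is alone in its list and so is never copied. For $\sigma\ne\emptyset$ the total measure is at most $\sum_{k\ge1}4\varepsilon_kw(\sigma)=w(\sigma)$ by \eqref{eq:param2}, and for $\sigma=\emptyset$ it is $1$.

(c) This is the order in which $L(\sigma')$ is written.

(d) At stage $s(\sigma)+1$ the window $\sigma$ is on top of the stack, and any closing includes the top window; so nothing is closed. If a subwindow of $\sigma$ is closed and $\sigma$ is not, the closing procedure ends with $\tau$ equal to that subwindow.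

(e) Regard each act of opening as a vertex of a tree, with the parent window as parent. Along a branch the strings properly extend each other. Take two vertices neither of which is an ancestor of the other, and let $\rho$ be their last common ancestor. They descend from two different children of $\rho$. By (d) the subwindows of $\rho$ are opened from left to right, each at most once, so these children are different strings of the same length $n(\rho)$, and the two given strings are incomparable. Thus distinct vertices carry distinct strings, and comparable strings are ancestor and descendant. Finally, a grain of a node lies in its region, hence in its host, which is a grain of a node of the parent window; iterate.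
\end{proof}

\section{The payment lemma}\label{sec:payment}

We now prove the count of Section~\ref{sec:idea}. The first step is the price of exhausting one node. The probes that witness the breaking of different grains may overlap, so a covering argument is needed.

\begin{lemma}\label{lem:exhaust}
If $\nu\in L(\sigma)$ is exhausted at stage $t$, then $\Delta_{s(\sigma)}^t(R(\nu))\ge2r_{k(\nu)}w(\sigma)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(d), $\nu\ne\nu_0$, so $k=k(\nu)\ge1$ and the grains of $\nu$ have total measure $\varepsilon_kw(\sigma)$. For each grain $K$ choose a probe $I_K\subseteq R(\nu)$ with $\Delta_{s(\sigma)}^t(I_K)>\delta_k|I_K|$, and choose disjoint $I_1,\dots,I_N$ among the $I_K$ by Lemma~\ref{lem:cover}(a). If $I_K$ meets $I_j$ and $|I_j|\ge|I_K|$, then every point of $K$ is within distance $|K|+|I_K|\le5|I_K|\le5|I_j|$ of $I_j$. So the grains are covered by intervals of lengths $11|I_j|$, and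
\[
\varepsilon_kw(\sigma)\le11\sum_j|I_j|\le\frac{11}{\delta_k}\sum_j\Delta_{s(\sigma)}^t(I_j)\le\frac{11}{\delta_k}\,\Delta_{s(\sigma)}^t(R(\nu)).
\]
By \eqref{eq:param2}, $\Delta_{s(\sigma)}^t(R(\nu))\ge\frac{32}{11}r_kw(\sigma)\ge2r_kw(\sigma)$.
\end{proof}

A node need not be exhausted when its window closes, since the window may be consumed. Then the opponent has paid for the children of the node in each subwindow. The statement that survives the induction is about valid nodes only, because an invalid node may have cost nothing in its own region. The factor $2$ of Lemma~\ref{lem:exhaust} decreases a little with each step toward the root but stays at least $1$.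

\begin{lemma}[Payment lemma]\label{lem:payment}
Let a window $\sigma$ of depth $d$ be closed at stage $t$. Every $\nu\in L(\sigma)$ that is valid at stage $t$ satisfies
\begin{equation}\label{eq:pay}
\Delta_{s(\sigma)}^t(R(\nu))\ge(2-2^{-d})\,r_{k(\nu)}\,w(\sigma).
\end{equation}
\end{lemma}

\begin{proof}
Only finitely many windows are opened before stage $t$, and all opened subwindows of $\sigma$ are closed by stage $t$. We argue by induction on the number of descendants of $\sigma$ in the tree of windows, using the construction only up to the closings at stage $t$. Let $\nu\in L(\sigma)$ be valid at $t$, of level $k$. If $\nu$ is exhausted at $t$, Lemma~\ref{lem:exhaust} gives \eqref{eq:pay}. So assume that $\nu$ is live at $t$.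

Let $\sigma_i$ be the window whose lack of live nodes caused the closing at stage $t$. By Lemma~\ref{lem:basic}(c), all ancestors of $\nu$ are live at $t$. If $\sigma_i\preceq\sigma$, one of them would lie in $L(\sigma_i)$, which is impossible. So $\sigma\prec\sigma_i$, and $\sigma$ is consumed at $t$.

Let $\sigma'_1,\dots,\sigma'_M$ be the subwindows of $\sigma$ from left to right, and $w'=2^{-n(\sigma)}$, so $Mw'=w(\sigma)$. By Lemma~\ref{lem:book}(d) all of them were opened; if $\sigma'_j$ was opened at $s_j$ and closed at $t_j$, then
\[
s(\sigma)<s_1<t_1=s_2<t_2=s_3<\dots<t_M=t .
\]
By Lemma~\ref{lem:basic}(b), $\nu$ is live at all stages from $s(\sigma)$ to $t$. So for each $j$ it has one or four children in $L(\sigma'_j)$, with a common host $K_j$, a grain of $\nu$ that is unbroken at $s_j$. Call $j$ \emph{bad} if $K_j$ is broken at $t_j$. If $j<j'$ and $j$ is bad, then $K_j$ is broken at $s_{j'}\ge t_j$ while $K_{j'}$ is not, so $K_j\ne K_{j'}$. Hence there are at most $m(\sigma)$ bad $j$.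

Let $j$ be not bad. The chain of a child of $\nu$ in $L(\sigma'_j)$ consists of $K_j$ and the chain of $\nu$, so the child is valid at $t_j$, and the induction hypothesis applies to it at depth $d+1$. If $\nu$ is copied, the child has region $K_j$ and level $k$, so
\begin{equation}\label{eq:sub}
\Delta_{s_j}^{t_j}(K_j)\ge(2-2^{-d-1})\,r_k\,w'.
\end{equation}
If $\nu$ is expanded, the four regions $B_1,\dots,B_4\subseteq K_j$ do not overlap, so the four payments add up to
\[
\Delta_{s_j}^{t_j}(K_j)\ge4\,(2-2^{-d-1})\,r_{k+1}\,w',
\]
which is \eqref{eq:sub} again because $4r_{k+1}=r_k$. This is the step at which four families share one movement of $\alpha$.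

The time intervals $[s_j,t_j]$ do not overlap and $K_j\subseteq R(\nu)$. By \eqref{eq:n}, $(M-m(\sigma))w'\ge(1-2^{-d-2})w(\sigma)$. Summing \eqref{eq:sub} over the $j$ that are not bad,
\[
\Delta_{s(\sigma)}^t(R(\nu))\ge(1-2^{-d-2})(2-2^{-d-1})\,r_k\,w(\sigma)\ge(2-2^{-d})\,r_k\,w(\sigma),
\]
since $(1-2^{-d-2})(2-2^{-d-1})=2-2^{-d-1}-2^{-d-1}+2^{-2d-3}$.
\end{proof}

\begin{corollary}\label{cor:root}
The root window is never closed. Hence the construction runs through all stages, and $\alpha=\lim_s\alpha_s\in[0,1]$ is left-c.e.
\end{corollary}

\begin{proof}
Suppose that the root window is closed at stage $t$; the construction is defined up to the closings at that stage. The root node is valid, so \eqref{eq:pay} with $d=0$ gives $\int f_t\ge r_0=4$, while $\int f_t\le2$. The last claim follows from Lemma~\ref{lem:book}(a).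
\end{proof}

\section{The test and the point}\label{sec:point}

\subsection{The test}

For a string $\tau$, let $\mathcal G_\tau$ be the union of the interiors of all grains of all nodes in $L(\sigma)$, over all windows $\sigma\succeq\tau$ that are ever opened.

\begin{proposition}\label{prop:test}
The pair $\langle(\mathcal G_\tau),\alpha\rangle$ is an Oberwolfach test.
\end{proposition}

\begin{proof}
The family is uniformly $\Sigma^0_1$ because the construction is computable, and $\tau\preceq\tau'$ implies $\mathcal G_{\tau'}\subseteq\mathcal G_\tau$ because the union is over fewer windows. Fix $\tau$ and let $S$ be the set of opened windows $\sigma\succeq\tau$ that are minimal under $\preceq$ with this property. Every opened window extending $\tau$ extends a member of $S$, so by Lemma~\ref{lem:book}(e) the class $\mathcal G_\tau$ is covered by the grains of the nodes in the lists $L(\sigma)$, $\sigma\in S$. The members of $S$ are pairwise incomparable extensions of $\tau$. By Lemma~\ref{lem:book}(b), $\lambda(\mathcal G_\tau)\le\sum_{\sigma\in S}w(\sigma)\le2^{-|\tau|}$.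
\end{proof}

\subsection{Permanent windows and permanently live nodes}

Call a window \emph{permanent} if it is opened and never closed. The root window $\sigma^*_0=\emptyset$ is permanent. If $\sigma^*_j$ is permanent, then by Lemma~\ref{lem:book}(d) it has an open subwindow at the end of every stage after its opening. Its finitely many subwindows are opened from left to right, so the last one that is opened is permanent; call it $\sigma^*_{j+1}$. Let $X$ be the sequence extending all $\sigma^*_j$. From the opening of $\sigma_j^*$ on, every newly opened window extends $\sigma^*_j$, so $\alpha_s\in[\sigma^*_j]$ for large $s$. Hence $\alpha\in[\sigma^*_j]$ for all $j$, and $\alpha=0.X$.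

The finite list $L(\sigma^*_j)$ has a live node at every stage, or $\sigma_j^*$ would be closed. Death is permanent, so some node of $L(\sigma^*_j)$ is \emph{permanently live}, that is, live at all stages after its birth. By Lemma~\ref{lem:basic}(b) and~(c), the parent of a permanently live node is permanently live. So the permanently live nodes of the lists $L(\sigma^*_j)$, $j\ge0$, form a tree $\mathcal T$ with root $\nu_0$, which is infinite and finitely branching. By K\"onig's lemma, such a tree has an infinite path.

Not every path will do, since a node may be copied forever and keep its tolerance. The expansion rule favors the front of the list, so we take the leftmost path: given $\nu_j\in L(\sigma^*_j)$ on an infinite path of $\mathcal T$, let $\nu_{j+1}$ be the first node of $L(\sigma^*_{j+1})$ that is a child of $\nu_j$ and lies on an infinite path of $\mathcal T$. Write $k_j=k(\nu_j)$ and $s_j=s(\nu_j)$. The $s_j$ are strictly increasing, and $k_{j+1}\in\{k_j,k_j+1\}$. A \emph{predecessor} of $\nu_j$ is a node that precedes it in $L(\sigma^*_j)$.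

\begin{lemma}\label{lem:levels}
$k_j\to\infty$.
\end{lemma}

\begin{proof}
First, for every $j$, no predecessor $\mu$ of $\nu_j$ lies on an infinite path of $\mathcal T$. For $j=0$ there is no predecessor. For $j>0$, the parent $\pi(\mu)$ would lie on the same path, and by Lemma~\ref{lem:book}(c) it precedes $\nu_{j-1}$, which is excluded by induction, or equals $\nu_{j-1}$, which is excluded by the choice of $\nu_j$.

Suppose that $k_j$ is constant for $j\ge j_0$. Then for $j\ge j_0$ the node $\nu_{j+1}$ is a copy and is the only child of $\nu_j$ in $L(\sigma^*_{j+1})$. By Lemma~\ref{lem:book}(c),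
\begin{equation}\label{eq:pred}
\text{for }j\ge j_0,\text{ the parent of a predecessor of }\nu_{j+1}\text{ is a predecessor of }\nu_j .
\end{equation}
Let $\mu$ be a predecessor of $\nu_{j_0}$. If $\mu\notin\mathcal T$, it has no descendant in $\mathcal T$. If $\mu\in\mathcal T$, its descendants in $\mathcal T$ form a finitely branching tree without infinite path, which is finite by K\"onig's lemma. So there is $j_1\ge j_0$ such that no node of $\mathcal T$ in $L(\sigma^*_{j_1})$ descends from a predecessor of $\nu_{j_0}$. By \eqref{eq:pred}, every predecessor of $\nu_{j_1}$ descends from a predecessor of $\nu_{j_0}$, so it is not permanently live. Let $t$ be a stage at which these finitely many nodes are all dead. By Lemma~\ref{lem:basic}(b) and~(c), all their descendants are dead from $t$ on. Choose $j\ge j_1$ with $s_{j+1}\ge t$. By \eqref{eq:pred}, the predecessors of $\nu_j$ descend from predecessors of $\nu_{j_1}$, so at stage $s_{j+1}$ the node $\nu_j$ is the first live node of $L(\sigma^*_j)$. It is expanded when $\sigma^*_{j+1}$ is opened, and $k_{j+1}=k_j+1$, a contradiction.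
\end{proof}

\subsection{The point}

Let $K_j=H(\nu_{j+1})$ and $R_{j}=R(\nu_{j})$. Then $K_j$ is a grain of $\nu_j$, it is never broken because $\nu_{j+1}$ is always valid, and $K_0=[0,1]$. We have $K_{j+1}\subseteq R_{j+1}^{\mathrm{mid}}$, where $R_{j+1}$ is either $K_j$ or one of the intervals $B_i\subseteq K_j^{\mathrm{mid}}$. In both cases $K_{j+1}\subseteq K_j^{\mathrm{mid}}$. Also $|K_j|\le w(\sigma^*_j)\to0$ by Lemma~\ref{lem:book}(b). Let $z$ be the unique point of $\bigcap_jK_j$. Then
\begin{equation}\label{eq:z}
z\in K_{j+1}\subseteq K_j^{\mathrm{mid}}\subseteq\operatorname{int}K_j\qquad\text{for all }j .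
\end{equation}

\begin{proposition}\label{prop:fail}
We have $z\notin D\cup V$, so $z$ is ML random. Moreover $\alpha\notin D$, and $z$ fails the test $\langle(\mathcal G_\tau),\alpha\rangle$.
\end{proposition}

\begin{proof}
A dyadic rational $p2^{-N}$ is not in the interior of any dyadic interval of length at most $2^{-N}$. Since the $K_j$ are dyadic and $|K_j|\to0$, \eqref{eq:z} gives $z\notin D$. By (G2), $\operatorname{int}K_j\cap V_{s_j}=\emptyset$ for $j\ge1$, and $s_j\to\infty$, so $z\notin V$. The unique expansion of $z$ has no prefix in $W_*$, so $z$ is ML random.

Given $n$, choose $j$ with $|\sigma^*_j|\ge n$. Then $\sigma^*_j\succeq X\upharpoonright n$, so $z\in\operatorname{int}K_j\subseteq\mathcal G_{X\upharpoonright n}$. If $\alpha=0.X$ were in $D$, then $X$ would be eventually constant, hence computable, and $(\mathcal G_{X\upharpoonright n})_n$ would be an ML test capturing $z$. So $\alpha\notin D$, its expansion is $X$, and $z\in\bigcap_n\mathcal G_{\alpha\upharpoonright n}$.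
\end{proof}

\section{Averages around the point}\label{sec:averages}

For an interval $I\ni z$ let $j(I)$ be the largest $j$ with $I\subseteq K_j$; it exists because $K_0=[0,1]$ and $|K_j|\to0$. By \eqref{eq:mid} and \eqref{eq:z}, $|I|<|K_j|/4$ implies $I\subseteq K_j$, so $j(I)\to\infty$ as $|I|\to0$. An interval with $j(I)=j$ may have any length between $|K_{j+1}|/4$ and $|K_j|$, and $K_{j+1}$ may be much shorter than $K_j$. The unbroken grain $K_j$ alone controls only the lengths comparable to $|K_j|$; the others are controlled by $K_{j+1}$, through (G3) for the time before its birth and through being unbroken for the time after.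

\begin{lemma}\label{lem:key}
For every interval $I\ni z$, with $j=j(I)$,
\[
\Delta_{s_j}^\infty(I)\le2^{11}\delta_{k_j}|I| .
\]
\end{lemma}

\begin{proof}
\emph{Case 1: $I\subseteq R_{j+1}$.} Since $z\in I\cap K_{j+1}^{\mathrm{mid}}$ and $I\not\subseteq K_{j+1}$, \eqref{eq:mid} gives $|I|\ge|K_{j+1}|/4$, so $I$ is a probe of $K_{j+1}$ in $R_{j+1}$. The grain $K_{j+1}$ of $\nu_{j+1}$ was chosen at stage $s_{j+1}$, and the parent of $\nu_{j+1}$ is $\nu_j$. So (G3) gives $\Delta_{s_j}^{s_{j+1}}(I)\le2^{10}\delta_{k_j}|I|$. As $K_{j+1}$ is never broken, $\Delta_{s_{j+1}}^\infty(I)\le\delta_{k_{j+1}}|I|\le\delta_{k_j}|I|$. The sum is at most $(2^{10}+1)\delta_{k_j}|I|$.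

\emph{Case 2: $I\not\subseteq R_{j+1}$.} As $I\subseteq K_j$, we have $R_{j+1}\ne K_j$, so $R_{j+1}$ is one of the $B_i$ and $|R_{j+1}|=|K_j|/8$. Since $z\in K_{j+1}\subseteq R_{j+1}^{\mathrm{mid}}$, \eqref{eq:mid} gives $|I|\ge|K_j|/32$. As $K_j$ is never broken and is a probe of itself in $R_j$,
\[
\Delta_{s_j}^\infty(I)\le\Delta_{s_j}^\infty(K_j)\le\delta_{k_j}|K_j|\le32\,\delta_{k_j}|I| .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:A} and \ref{thm:B}(i)]
We apply Lemma~\ref{lem:criterion} to $z\notin D\cup V$ with $s(I)=s_{j(I)}$. Hypothesis (a) holds because $j(I)\to\infty$ and $s_j\to\infty$. For (b), let $j=j(I)$ and $e<s_j$. Then $j\ge1$, and by (G1) the function $h_{e,s_j}$ is constant on $\operatorname{int}K_j$, which contains $z$ and almost all of $I$. Hypothesis (c) follows from Lemma~\ref{lem:key}, since $\delta_{k_j}\to0$ by Lemma~\ref{lem:levels}. So $z$ is ML random, is a density-one point, and has the property in Theorem~\ref{thm:B}(i). By Propositions \ref{prop:test} and~\ref{prop:fail} it fails an Oberwolfach test.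
\end{proof}

\section{Classes of positive measure}\label{sec:positive}

We move the point $z$ into a given class by deleting a prefix of its expansion. A \emph{tail} of $z$ is a real $z'$ whose expansion is obtained from that of $z$ by deleting a finite, possibly empty, prefix. Since $z\notin D$, its expansion is not eventually constant, and no tail of $z$ is in $D$. The following fact is due to Ku\v{c}era.

\begin{lemma}\label{lem:kucera}
If $\mathcal Q$ is a $\Pi^0_1$ class of positive measure and $z\notin D$ is ML random, then some tail of $z$ lies in $\mathcal Q$.
\end{lemma}

\begin{proof}
By Section~\ref{sec:reals}, the complement of $\mathcal Q$ agrees off $D$ with some $U_W$, $W$ c.e. We may take $W$ prefix-free: when a string $\rho$ appears, let $N$ be the maximum of $|\rho|$ and the lengths of the strings enumerated so far, and enumerate instead the extensions of $\rho$ of length $N$ that have no prefix enumerated so far. Then $q=\sum_{\rho\in W}2^{-|\rho|}=1-\lambda(\mathcal Q)<1$. Let $W^n=\{\rho_1\cdots\rho_n:\rho_i\in W\}$. These sets are uniformly c.e., and $\lambda(U_{W^n})\le\sum2^{-|\rho_1|-\dots-|\rho_n|}=q^n$, the sum being over all $n$-tuples from $W$. Fix a rational $q'$ with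 $q\le q'<1$ and a computable sequence $(n_i)$ with $(q')^{n_i}\le2^{-i}$; then the sets $W^{n_i}$ define an ML test. If no tail of $z$ is in $\mathcal Q$, every tail has a prefix in $W$. So $z$ has a prefix $\rho_1\in W$, the tail after $\rho_1$ has a prefix $\rho_2\in W$, and so on; thus $z$ has a prefix in every $W^n$ and is captured by the test.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}(ii)]
Let $\mathcal Q$ be a $\Pi^0_1$ class of positive measure, and let $z$, $\alpha$, $(\mathcal G_\tau)$ be as in Section~\ref{sec:point}. By Lemma~\ref{lem:kucera} there are a string $\rho$ and a tail $z'\in\mathcal Q$ with $z=T(z')$, where $T(x)=0.\rho+2^{-|\rho|}x$. The map $T$ is affine, sends $[\xi]$ onto $[\rho\xi]$, and multiplies measure by $2^{-|\rho|}$. For a set $W$ of strings let $\rho W=\{\rho\xi:\xi\in W\}$, so that $U_{\rho W}=T(U_W)$.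

\emph{$z'$ is ML random.} If c.e.\ sets $W_n$ define an ML test capturing $z'$, then the sets $\rho W_n$ define an ML test capturing $z$.

\emph{$z'$ is a density-one point.} Let $W$ be c.e.\ with $z'\notin U_W$. Then $\rho W$ is c.e.\ and $z\notin U_{\rho W}$. For intervals $I\ni z'$, the image $T(I)$ is an interval containing $z$, and
\[
\frac{\lambda(U_W\cap I)}{|I|}=\frac{\lambda(U_{\rho W}\cap T(I))}{|T(I)|}\longrightarrow0\qquad(|I|\to0)
\]
by \eqref{eq:density} for $z$. Now apply \eqref{eq:density} to $z'$.

\emph{$z'$ fails an Oberwolfach test.} Rescaling by $T^{-1}$ multiplies measure by $2^{|\rho|}$, and we compensate by deleting $|\rho|$ bits of $\alpha$. Let $\eta=\alpha\upharpoonright|\rho|$ and $\hat\alpha=2^{|\rho|}(\alpha-0.\eta)$. Then $\hat\alpha\in[0,1]\setminus D$ is left-c.e., and $\eta(\hat\alpha\upharpoonright n)=\alpha\upharpoonright(|\rho|+n)$. Let $\hat{\mathcal G}_\tau=\{x\in[0,1]:T(x)\in\mathcal G_{\eta\tau}\}$. Since $T$ has dyadic coefficients and $\mathcal G_{\eta\tau}$ is a c.e.\ union of open intervals with dyadic endpoints, these classes are uniformly $\Sigma^0_1$. They are nested because the $\mathcal G_{\eta\tau}$ are, and $\lambda(\hat{\mathcal G}_\tau)\le2^{|\rho|}2^{-|\eta|-|\tau|}=2^{-|\tau|}$.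 So $\langle(\hat{\mathcal G}_\tau),\hat\alpha\rangle$ is an Oberwolfach test. For every $n$ we have $T(z')=z\in\mathcal G_{\alpha\upharpoonright(|\rho|+n)}$, that is, $z'\in\hat{\mathcal G}_{\hat\alpha\upharpoonright n}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{coherent}
\emph{Coherent randomness tests and computing the $K$-trivial sets},
\texttt{https://\allowbreak typeset.io/\allowbreak pdf/\allowbreak coherent-\allowbreak randomness-\allowbreak tests-\allowbreak and-\allowbreak computing-\allowbreak the-\allowbreak k-\allowbreak trivial-\allowbreak sets-\allowbreak h9h3cfxndz.pdf}

\end{thebibliography}
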